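# Points of increase of the sums $\cos 2\theta+\cos 4\theta+\dots+\cos 2^n\theta$

## 1. Points of increase of a simple random walk

**Definition (point of increase).** A finite real sequence $s_0,\dots,s_n$ has a *point of increase* at $k$, $0\le k\le n$, if $s_k$ is maximal among $s_0,\dots,s_k$ and minimal among $s_k,\dots,s_n$.

So everything before $k$ lies weakly below the level $s_k$, and everything after lies weakly above. The sequence $0,1,0,1,2$ has points of increase at $0$ and at $4$, but not at $1$, since the value $0$ follows the value $1$. The sequence $0,1,-1,0$ has none.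

For positive quantities, $a_n\asymp b_n$ means that $a_n/b_n$ is bounded above and below by positive constants not depending on $n$. Throughout, $c,C$ are positive absolute constants that may change from line to line, $\log$ is the natural logarithm, and "$i\le t$" with $t$ not an integer refers to the integers in that range.

We look at sums along the doubling map: for a function $\varphi$ of period $1$ and $x$ uniform on $[0,1)$, consider $\sum_{j<k}\varphi(2^jx)$ for $k=0,\dots,n$. How likely is it that this sequence has a point of increase? We begin with $\varphi=\chi$, where $\chi=1$ on $[0,\frac12)$ and $\chi=-1$ on $[\frac12,1)$. Then $\chi(2^jx)$ is determined by the $(j+1)$st binary digit of $x$, so the values are i.i.d. fair signs and $W_k=\sum_{j<k}\chi(2^jx)$ is simple random walk.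

**Proposition 1 (the sign case).** For $n\ge2$, $P(W_0,\dots,W_n\text{ has a point of increase})\asymp 1/\log n$.

*Proof.* Let
$$q_l=P(W_i\ge0,\ i\le l),\quad r_l=P(W_i\le W_l,\ i\le l),\quad u_l=P(0\le W_i\le W_l,\ i\le l).$$

**Step 1: the sizes of $q_l$ and $r_l$.** By the reflection principle and symmetry,
$$P(\max_{i\le l}W_i\ge1)=P(W_l\ge1)+P(W_l\ge2)=P(W_l\le-1)+P(W_l\ge2).$$
Hence $q_l=P(\max_{i\le l} W_i\le0)=P(W_l\in\{0,1\})=2^{-l}\binom{l}{\lfloor l/2\rfloor}\asymp(l+1)^{-1/2}$ by Stirling. The reversed walk $W_l-W_{l-i}$ has the law of $W_i$, so $r_l=q_l$.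

**Step 2: the size of $u_l$.** With $s=\lfloor l/2\rfloor$, the event in $u_l$ is contained in $\{W_i\ge0,i\le s\}\cap\{W_i\le W_l,\ l-s\le i\le l\}$. These two events depend on disjoint sets of steps, so $u_l\le q_sr_s\le C/(l+1)$. For the lower bound recall Harris' inequality: two events depending on finitely many independent signs, both increasing (turning a $-$ into a $+$ cannot destroy them), satisfy $P(A\cap A')\ge P(A)P(A')$. Both $\{W_i\ge0\ \forall i\le l\}$ and $\{W_l-W_i\ge0\ \forall i\le l\}$ are increasing, since $W_i$ and $W_l-W_i$ are sums of steps. So $u_l\ge q_lr_l\ge c/(l+1)$.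

**Step 3: the expected number of points of increase.** Let $\Xi$ be the number of points of increase. By independence, $P(m\text{ is one})=r_mq_{n-m}\asymp(m+1)^{-1/2}(n-m+1)^{-1/2}$. For all $n\ge0$,
$$1\le\sum_{m=0}^n(m+1)^{-1/2}(n-m+1)^{-1/2}\le4.\tag{1}$$
Indeed each term is at least $1/(\frac n2+1)$ and there are $n+1$ terms. For the upper bound, the terms with $m\le n/2$ sum to at most $(\frac n2+1)^{-1/2}\cdot2(\frac n2+1)^{1/2}=2$, and the other half is symmetric. So $c\le E\,\Xi\le C$.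

**Step 4: the lower bound, by the second moment.** If $i\le k$ are both points of increase, then $W_j\le W_i$ for $j\le i$, $W_i\le W_j\le W_k$ for $i\le j\le k$, and $W_j\ge W_k$ for $j\ge k$. This has probability $r_iu_{k-i}q_{n-k}$. Writing $l=k-i$ and using (1) for the inner sum,
$$E\,\Xi^2\le C\sum_{l=0}^n\frac1{l+1}\sum_{i=0}^{n-l}(i+1)^{-1/2}(n-l-i+1)^{-1/2}\le C\log n .$$
By Cauchy–Schwarz, $P(\Xi>0)\ge(E\,\Xi)^2/E\,\Xi^2\ge c/\log n$.

**Step 5: the upper bound, by the first point of increase.** The point of this step is that one point of increase brings about $\log n$ of them. Let $\mathcal E_m$ be the event that the first point of increase is $m$. Let $\mathcal A_m$ be the event that $W_m=\max_{i\le m}W_i$ and no $i<m$ is a point of increase of $W_0,\dots,W_m$. If $m$ is a point of increase of the whole sequence, then $W_j\ge W_m\ge W_i$ for $i<m\le j$, so such an $i$ is a point of increase of $W_0,\dots,W_n$ iff it is one of $W_0,\dots,W_m$. Hence $\mathcal E_m=\mathcal A_m\cap\{W_j\ge W_m,\ j\ge m\}$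 and $P(\mathcal E_m)=P(\mathcal A_m)q_{n-m}$. In the same way, with $R=n-m$,
$$E[\Xi;\mathcal E_m]=P(\mathcal A_m)\sum_{l=0}^{R}u_lq_{R-l}\ge c\,P(\mathcal A_m)(R+1)^{-1/2}\sum_{l=0}^R\frac1{l+1}\ge c\log(R+2)\,P(\mathcal E_m).$$
If $m\le n-\sqrt n$, then $\log(R+2)\ge\frac12\log n$; summing over such $m$ gives $\sum P(\mathcal E_m)\le C\,E\,\Xi/\log n\le C/\log n$. If $m>n-\sqrt n$, then $m+1\ge n-\sqrt n+1\ge n/2$ (because $\frac n2-\sqrt n+1=\frac12((\sqrt n-1)^2+1)>0$), so
$$\sum_{m>n-\sqrt n}P(m\text{ is a point of increase})\le Cn^{-1/2}\sum_{1\le r\le\lceil\sqrt n\rceil}r^{-1/2}\le Cn^{-1/4}\le\frac C{\log n}.\tag{2}$$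
Adding the two ranges gives $P(\Xi>0)\le C/\log n$. $\square$

## 2. From signs to cosines

Now take $\varphi(x)=\cos2\pi x$. Put
$$S_k(\theta)=\sum_{j=1}^k\cos(2^j\theta),\qquad Q_k(z)=\sum_{j=0}^{k-1}\cos(2\pi2^jz),\qquad S_k(\theta)=Q_k(\theta/\pi).$$
If $\theta$ is uniform on $[0,2\pi]$, then $\theta/\pi$ mod $1$ is uniform on $[0,1)$. Let $\lambda$ be Lebesgue measure on $[0,2\pi]$ and
$$p_n=\tfrac1{2\pi}\lambda\{\theta\in[0,2\pi]:S_0(\theta),\dots,S_n(\theta)\text{ has a point of increase}\}.$$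
The text "Points Of Increase For Random Walks" (http://www.math.stonybrook.edu/~bishop/classes/math331.F18/Projects/PointsOfIncrease.pdf) is the source of the conjecture that $\lambda\{\cdots\}\asymp1/\log n$ for $n>1$.

**Small $n$ by hand.** For $n=1$, there is a point of increase iff $\cos2\theta\ge0$, so $p_1=\frac12$. For $n=2$, write $a=\cos2\theta$ and $b=\cos4\theta=2a^2-1$. The conditions at $k=0,1,2$ are, respectively, ($a\ge0$, $a+b\ge0$), ($a\ge0$, $b\ge0$), and ($b\ge0$, $a+b\ge0$). Each implies $a+b\ge0$; conversely, if $a+b\ge0$, then $a\ge0$ or $b\ge0$. So the event is $a+b=(2a-1)(a+1)\ge0$, i.e. $\cos2\theta\ge\frac12$ up to a null set, and $p_2=\frac13$.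

**Theorem 1.** $p_n\asymp1/\log n$ for $n>1$. That is, the conjecture is true.

**Theorem 2 (sharp form).** $p_n\log n\to2$, i.e. $\lambda\{\theta:\ S_0(\theta),\dots,S_n(\theta)\text{ has a point of increase}\}\sim4\pi/\log n$.

Theorem 1 is proved in Sections 3–9 and Theorem 2 in Sections 10–14.

**What changes.** Steps 3–5 of Section 1 used two things: factorization at a time $m$, and the orders of $q,r,u$. For cosines the first fails in the natural order of time. Since $\cos2x=2\cos^2x-1$, the first increment $\cos2\pi z$ determines every later one, so the sequence $Q_k$ is not a martingale in its own filtration. The second rested on exact reversibility ($r_l=q_l$) and on Harris' inequality; we shall see that both need a substitute.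

## 3. Reading the digits backwards: an exact martingale

Let $\varepsilon_1,\varepsilon_2,\dots$ be i.i.d. uniform on $\{0,1\}$. For $y\in[0,1)$ put $Y_0=y$ and
$$Y_i=\tfrac12(Y_{i-1}+\varepsilon_i)\in[0,1),\quad X_i=\cos2\pi Y_i,\quad M_i=X_1+\dots+X_i,\ M_0=0,$$
$\mathcal F_i=\sigma(Y_0,\varepsilon_1,\dots,\varepsilon_i)$. Write $P_y$ for the law, and $P_U$ if $Y_0$ is uniform on $[0,1)$ and independent of the $\varepsilon$'s; then every $Y_i$ is uniform. For example, $y=0$ and $\varepsilon=(0,1,0,0)$ give $Y=0,\frac12,\frac14,\frac18$ and $X=1,-1,0,\frac1{\sqrt2}$ at times $1$ to $4$.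

**Reversal.** Since $2Y_i\equiv Y_{i-1}$ mod $1$, we have $Y_{l-j}\equiv2^jY_l$, hence
$$M_l-M_{l-k}=Q_k(Y_l)\qquad(0\le k\le l).\tag{3}$$
So $(S_k(\theta))_{k\le n}$ has the law of $(M_n-M_{n-k})_{k\le n}$ under $P_U$. Index $k$ is a point of increase of the latter iff $M_{n-k}\le M_{n-j}$ for $j\le k$ and $M_{n-k}\ge M_{n-j}$ for $j\ge k$. This says that $m=n-k$ is a point of increase of $M_0,\dots,M_n$. Therefore
$$p_n=P_U(M_0,\dots,M_n\text{ has a point of increase}).\tag{4}$$

**$M$ is a martingale.** We have $X_{i+1}=\cos(\pi Y_i+\pi\varepsilon_{i+1})=\pm\cos\pi Y_i$ with fair signs. So $E[X_{i+1}|\mathcal F_i]=0$, $|X_i|\le1$, and with $X_0=\cos2\pi Y_0$,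
$$X_{i+1}^2=\cos^2\pi Y_i=\tfrac12(1+X_i).\tag{5}$$
Consequently $E[X_{i+1}^2+X_{i+2}^2|\mathcal F_i]=\frac12(1+X_i)+\frac12\ge\frac12$. Two remarks for later. From any state, $X_{i+1}\ge0$ with conditional probability at least $\frac12$. If $X_i=\cos 2\pi Y_i\ge0$, then by (5) $X_{i+1}\ge1/\sqrt2$ with conditional probability $\frac12$.

**Coupling.** Running the chain with the same $\varepsilon$'s from two starting points changes $Y_i$ by at most $2^{-i}$, hence $X_i$ by at most $2\pi2^{-i}$, hence every $M_j$ by at most $2\pi$.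

**Where Harris' inequality stops.** Factorization is restored, in the form of the Markov property of $Y$. So put
$$\mathrm{mid}_l=\{0\le M_i\le M_l\ \ \forall\,i\le l\},$$
$$q_l(y)=P_y(M_i\ge0,i\le l),\quad r_l(y)=P_y(M_i\le M_l,i\le l),\quad u_l(y)=P_y(\mathrm{mid}_l),$$
and try to repeat Step 2 of Section 1. By (5), $X_{i+1}=\eta_{i+1}\sqrt{(1+X_i)/2}$ with $\eta_{i+1}=(-1)^{\varepsilon_{i+1}}\,\mathrm{sgn}(\cos\pi Y_i)$ (take $\mathrm{sgn}\,0=1$); these $\eta_i$ are i.i.d. fair signs and are the natural independent coordinates. But the event $\{M_i\le M_4,\ i\le4\}$ is not increasing in them. Start from $X_0=1$. The signs $(-,-,+,+)$ give steps $-1,\,0,\,0.707\ldots,\,0.923\ldots$ and $M=-1,\,-1,\,-0.29\ldots,\,0.63\ldots$, so $M_4$ is maximal (also $M_0=0$). Turning the first sign into $+$ gives steps $1,-1,0,0.707\ldots$ and $M=1,0,0,0.707\ldots$, and now $M_1>M_4$. A first step up makes the next step down larger, and the event is lost. So in these coordinates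 Harris' inequality is not available for $u_l$.

The substitute will be *gluing*. Let $M$ first climb to height $\eta\sqrt l$ without becoming negative, then append a stretch which, seen backwards from time $l$, stays nonnegative and never dips more than $\eta\sqrt l$ below its start. For the appended stretch, and for $r_l$, we must control the backward view $Q_k(Y_l)$, which is not a martingale.

## 4. Reading the digits forwards: a martingale up to a bounded error

Let $d_1,d_2,\dots$ be i.i.d. fair bits, $V=0.d_1d_2\ldots$, $\mathcal G_k=\sigma(d_1,\dots,d_k)$. Let $I(d_1..d_k)$ be the half-open dyadic interval of length $2^{-k}$ of numbers whose expansion starts with $d_1\ldots d_k$, and let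
$$N_k=\text{the average of }Q_k\text{ over }I(d_1..d_k).$$
For example $N_1=0$; and $N_2=4\int_0^{1/4}(\cos2\pi z+\cos4\pi z)\,dz=2/\pi$ if $d_1d_2=00$. The same integral over the other quarters gives $2/\pi$ for $11$ and $-2/\pi$ for $01,10$.

**Martingale.** For $j\ge k$, $2^jV$ mod $1$ is uniform and independent of $\mathcal G_k$, so $\cos(2\pi2^jV)$ has conditional mean $0$ and $N_k=E[Q_l(V)|\mathcal G_k]$ for all $l\ge k$. Thus $N$ is a martingale with $N_0=0$.

**Closeness.** Since $|Q_k'|\le2\pi\sum_{j<k}2^j\le2\pi2^k$,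
$$|Q_k(z)-N_k|\le2\pi\quad\text{for all }z\in I(d_1..d_k).\tag{6}$$
Hence $|N_{k+1}-N_k|\le1+4\pi<14$. Also $Q_{k+j}(V)-Q_k(V)=Q_j(2^kV)$, so by (6)
$$|N_{k+j}-N_k-Q_j(2^kV)|\le4\pi,\tag{7}$$
where $2^kV$ mod $1$ is uniform and independent of $\mathcal G_k$. Splitting over the values of $T$, the same holds with $k$ replaced by an a.s. finite $(\mathcal G_k)$-stopping time $T$.

**Variance.** By orthogonality $E\,Q_j(V)^2=j/2$. With (7) and the triangle inequality in conditional $L^2$, $E[(N_{k+400}-N_k)^2|\mathcal G_k]\ge(\sqrt{200}-4\pi)^2\ge1$.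

**Link with the chain.** Under $P_y$ and for a given $l$, put $d_j=\varepsilon_{l+1-j}$ for $1\le j\le l$, and let $d_j$, $j>l$, be further independent fair bits. Then $Y_l=0.d_1\ldots d_l+2^{-l}y\in I(d_1..d_k)$ for all $k\le l$. So (6) holds with $z=Y_l$, $k\le l$, for every $y$, *and the law of the digits does not depend on $y$*. This is where uniformity in the starting point will come from. By (3),
$$\{M_i\le M_l\ \forall i\le l\}=\{Q_k(Y_l)\ge0\ \forall k\le l\}\subset\{N_k\ge-2\pi\ \forall k\le l\}.\tag{8}$$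

## 5. Martingales confined to half-lines and intervals

The next lemma supplies all upper bounds, for $M$ and $N$ at once. We use optional stopping for an a.s. finite stopping time at which the stopped martingale is bounded.

**Lemma 1.** Let $(Z_k)_{k\ge0}$ be a martingale for $(\mathcal H_k)$ with $Z_0=0$, $|Z_{k+1}-Z_k|\le D$, and $E[(Z_{k+t_0}-Z_k)^2|\mathcal H_k]\ge v>0$. With $c,C$ depending only on $D,t_0,v$, and with probabilities conditional on $\mathcal H_0$:

(i) $P(Z_k\ge-a,\ k\le t)\le C(1+a)t^{-1/2}$ for $a\ge0$, $t\ge1$;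

(ii) $P(Z_k\in J,\ k\le t)\le Ce^{-ct/w^2}$ for every interval $J$ of length $w\ge1$ and $t\ge0$;

(iii) $P(Z_k\in[-a,-a+w),\ k\le t)\le C(1+a)t^{-1/2}e^{-ct/w^2}$ for $a\ge0$, $w\ge1$, $t\ge1$.

*Proof.* All expectations are conditional on $\mathcal H_0$.

**Step 1: compare time with variance.** For a stopping time $T$ and $t'\in t_0\mathbb N$ let $T'=t_0\lceil(T\wedge t')/t_0\rceil\le t'$. Then $|Z_{T'}-Z_{T\wedge t'}|\le Dt_0$ and $\{T'>jt_0\}=\{T\wedge t'>jt_0\}\in\mathcal H_{jt_0}$. By orthogonality of increments,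
$$2EZ_{T\wedge t'}^2+2D^2t_0^2\ge EZ_{T'}^2=\sum_{j\ge0}E\big[1_{T'>jt_0}(Z_{(j+1)t_0}-Z_{jt_0})^2\big]\ge v\sum_{j\ge0}P(T'>jt_0)=\frac v{t_0}ET'.\tag{9}$$

**Step 2: (i).** If $a>\sqrt t$ or $t<t_0$, the claim is trivial for $C$ large. Otherwise let $T$ be the exit time from $[-a,\sqrt t)$ and $t'=t_0\lfloor t/t_0\rfloor\ge t/2$. Then $0\le Z_{T\wedge t'}+a+D\le\sqrt t+a+2D$, and this variable has mean $a+D$, so
$$EZ_{T\wedge t'}^2\le E(Z_{T\wedge t'}+a+D)^2\le(a+D)(\sqrt t+a+2D)\le C(1+a)\sqrt t.$$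
On $\{T>t'\}$ we have $T'=t'$, so by (9) $P(T>t')\le ET'/t'\le C(1+a)t^{-1/2}$. By Markov's inequality for the same nonnegative variable, $P(T\le t',Z_T\ge\sqrt t)\le(a+D)/\sqrt t$. If $Z_k\ge-a$ for all $k\le t$, one of these two events occurs.

**Step 3: (ii).** If $0\notin J$, the probability is $0$. Let $0\in J$ and let $T$ be the exit time from $J$. Then $|Z_{T\wedge t'}|\le w+D$, so by (9) $ET'\le C_1w^2$ for every $t'\in t_0\mathbb N$, and $P(T>t')\le C_1w^2/t'\le\frac12$ for $t'=t_0\lceil2C_1w^2/t_0\rceil$. The same bound applies to $(Z_{jt'+k}-Z_{jt'})_k$ conditionally on $\mathcal H_{jt'}$ with the interval $J-Z_{jt'}$, which has the same length. So the probability of staying in $J$ during $[0,jt']$ is at most $2^{-j}$. Take $j=\lfloor t/t'\rfloor$ and use $t'\le Cw^2$.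

**Step 4: (iii).** For $t\ge2$ use (i) on $[0,\lfloor t/2\rfloor]$, where $\lfloor t/2\rfloor\ge t/4$. Then use (ii) conditionally on $\mathcal H_{\lfloor t/2\rfloor}$ for the remaining time $\lfloor t\rfloor-\lfloor t/2\rfloor\ge\lfloor t\rfloor/2\ge t/3$. For $1\le t<2$ it is trivial. $\square$

Lemma 1 applies to $M$ under every $P_y$ ($D=1,t_0=2,v=\frac12$) and to $N$ ($D=14,t_0=400,v=1$), also after conditioning at a fixed time $k$, i.e. to $Z_j=N_{k+j}-N_k$ with $\mathcal H_j=\mathcal G_{k+j}$.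

## 6. The Brownian limit of both sums

Let $B$ be standard Brownian motion, $\sigma^2=\frac12$, $\Phi_\sigma(x)=P(\sigma|B_1|\le x)$, and for $\alpha\ge0$, $\beta\in[0,\infty]$
$$F(\alpha,\beta)=P\big(\min_{t\le1}\sigma B_t\ge-\alpha,\ \max_{t\le1}\sigma B_t-\sigma B_1\le\beta\big).$$
Both $-\min_{t\le 1}\sigma B_t$ and $\max_{t\le 1}\sigma B_t-\sigma B_1$ have the law of $\sigma|B_1|$. So $F$ is nondecreasing in each variable, and $|F(\alpha,\beta)-F(\alpha',\beta')|\le|\Phi_\sigma(\alpha)-\Phi_\sigma(\alpha')|+|\Phi_\sigma(\beta)-\Phi_\sigma(\beta')|$.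

We recall the martingale FCLT (Billingsley, *Convergence of Probability Measures*, 2nd ed., Thm 18.2): if $\xi_{L,k}$ is a martingale difference array with $\sum_{k\le Lt}E[\xi_{L,k}^2|\mathcal F_{k-1}]\to t$ in probability for each $t$ and $\sum_{k\le Lt}E[\xi_{L,k}^2;|\xi_{L,k}|\ge\epsilon]\to0$ for all $t,\epsilon$, then $\sum_{k\le Lt}\xi_{L,k}\Rightarrow B_t$.

**Lemma 2.** Let $L\to\infty$ through the integers and let $V$ be uniform on $[0,1)$. Under $P_U$, $(M_{\lfloor Lt\rfloor}/\sqrt L)_{t\le1}\Rightarrow(\sigma B_t)$; in particular $P_U(\min_{j\le L}M_j\ge-\alpha\sqrt L)\to\Phi_\sigma(\alpha)$ for $\alpha\ge0$. For the forward sums: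

(i) $F_L(\alpha,\beta):=P\big(\min_{j\le L}Q_j(V)\ge-\alpha\sqrt L,\ \max_{j\le L}Q_j(V)-Q_L(V)\le\beta\sqrt L\big)\to F(\alpha,\beta)$ uniformly in $\alpha\ge0$, $\beta\in[0,\infty]$;

(ii) $\liminf_LP(\max_{j\le L}|Q_j(V)|\le x\sqrt L)\ge P(\sup_{t\le1}|\sigma B_t|<x)>0$ for $x>0$.

*Proof.* **Step 1: the limit of $M$.** Take $\xi_{L,k}=X_k/(\sigma\sqrt L)$. The second condition holds since $|X_k|\le1$. By (5), $\sum_{i\le k}E[X_i^2|\mathcal F_{i-1}]=\frac k2+\frac12(X_0+M_{k-1})$, and $EM_{k-1}^2\le k$, so $M_{k-1}/L\to0$ in $L^2$ for $k\le L$. This gives the first condition. The convergence of the minimum follows by continuous mapping, as $\Phi_\sigma$ is continuous.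

**Step 2: transfer to $Q$.** By (3), with $V=Y_L$, the sequence $(Q_k(V))_{k\le L}$ is $(M_L-M_{L-k})_{k\le L}$ in law. Jointly in law,
$$\min_{j\le L}Q_j=M_L-\max_{i\le L} M_i,\qquad\max_{j\le L}Q_j-Q_L=-\min_{i\le L} M_i,\qquad\max_{j\le L}|Q_j|=\max_{i\le L}|M_L-M_i|.$$
By continuous mapping these, divided by $\sqrt L$, converge in law to the same functionals of $\sigma B$. The process $\tilde B_t=B_1-B_{1-t}$ is a Brownian motion with $\min\tilde B=B_1-\max B$, $\max\tilde B-\tilde B_1=-\min B$ and $\sup|\tilde B|=\sup_t|B_1-B_t|$. So $F_L\to F$ pointwise, by continuity of $F$, and (ii) follows because $\liminf P(\,\cdot\in O)$ is at least the limiting probability for open $O$; Brownian motion stays in any interval around $0$ up to time $1$ with positive probability.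

**Step 3: uniformity.** Given $\epsilon$, choose $0=x_0<\dots<x_r=\infty$ such that $\Phi_\sigma$ increases by at most $\epsilon$ on each $[x_i,x_{i+1}]$. For $(\alpha,\beta)$ in a grid cell, monotonicity puts $F_L(\alpha,\beta)$ between the values of $F_L$ at the lower and upper corners; these are close to the values of $F$ there once $L$ is large, and the latter differ by at most $2\epsilon$. $\square$

## 7. A final stretch that can be glued

This lemma produces the second piece for the gluing announced in Section 3.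

**Lemma 3.** For each $\eta\in(0,1)$ there are $c_\eta>0,L_\eta$ such that for $L\ge L_\eta$ and all $y$,
$$P_y\big(0\le Q_k(Y_L)\le Q_L(Y_L)+\eta\sqrt L\ \ \forall k\le L\big)\ge c_\eta L^{-1/2}.$$

*Proof.* **Step 1: a safe start, absorbing the error $2\pi$ of (6).** Require $d_1=\dots=d_{40}=0$ (probability $2^{-40}$). For $z\in[0,2^{-40})$: $2^jz<\frac18$ for $j\le37$, so $\cos(2\pi2^jz)\ge0.7$; $\cos(2\pi2^{38}z)\ge0$; $\cos(2\pi2^{39}z)\ge-1$. So $0\le Q_k(z)\le40$ for $k\le40$ and $Q_{40}(z)\ge38\cdot0.7-1\ge24$. In particular $24\le N_{40}\le40$.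

**Step 2: climb to height of order $\sqrt L$.** Let $\zeta=\rho\sqrt L$ with $\rho\le\eta/4$ to be chosen, and let $T'$ be the first $k\ge40$ with $N_k\notin[2\pi,\zeta)$; $L$ is so large that $N_{40}<\zeta$. By optional stopping $E[N_{T'\wedge L}-2\pi|\mathcal G_{40}]\ge1$. Here $N_{T'\wedge L}-2\pi\le\zeta+14$ always, and it is negative if $N$ has exited below by time $L$. So the conditional probability of no exit below by time $L$ is at least $1/(\zeta+14)\ge1/(2\rho\sqrt L)$ for $L$ large. By Lemma 1(iii), $P(N_k\in[2\pi,\zeta),\,40\le k\le L/2\,|\,\mathcal G_{40})\le CL^{-1/2}e^{-c/\rho^2}$ for $L$ large. Fix $\rho\le\eta/4$ with $Ce^{-c/\rho^2}\le1/(4\rho)$. Subtracting, with conditional probability at least $1/(4\rho\sqrt L)$ we have $T'\le L/2$ and $N_{T'}\ge\zeta$.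

**Step 3: then stay near that height.** Given $\mathcal G_{T'}$, by (7) and Lemma 2(ii), for $L$ large,
$$P\big(|N_{T'+j}-N_{T'}|\le\zeta/2,\ j\le L-T'\,\big|\,\mathcal G_{T'}\big)\ge P\big(\max_{j\le L}|Q_j(V)|\le\zeta/3\big)\ge\tfrac12P\big(\sup_{t\le1}|\sigma B_t|<\rho/3\big)>0 .$$

**Step 4: check the event.** On the intersection, for $L$ large and $40\le k\le L$: $2\pi\le N_k\le\frac32\zeta+14$, and $N_L\ge\zeta/2$. By (6), $Q_k(Y_L)\ge0$ and $Q_k(Y_L)-Q_L(Y_L)\le\zeta+14+4\pi\le\eta\sqrt L$. For $k<40$, $0\le Q_k(Y_L)\le40\le\eta\sqrt L$ and $Q_L(Y_L)\ge\zeta/2-2\pi\ge0$. Only digits were used, so the bound does not depend on $y$. $\square$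

## 8. The orders of $q_l(y)$, $r_l(y)$, $u_l(y)$

Let $\tau=\inf\{i:M_i<0\}$ and $T_K=\inf\{i:M_i\ge K\}$ for $K>0$. By Lemma 1(i), $\tau<\infty$ a.s.

**Lemma 4.** For all $l\ge0$ and all $y\in[0,1)$:

(a) $c(l+1)^{-1/2}\le q_l(y)\le C(l+1)^{-1/2}$; moreover $P_y(T_K<\tau)\ge\dfrac1{4\sqrt2\,(K+1)}$ for $K\ge3$.

(b) $c(l+1)^{-1/2}\le r_l(y)\le C(l+1)^{-1/2}$.

(c) $c/(l+1)\le u_l(y)\le C/(l+1)$.

*Proof.* For small $l$ the lower bounds hold because all of $X_1,\dots,X_l$ are $\ge0$ with probability at least $2^{-l}$, and then the events in $q_l,r_l,u_l$ all occur.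

**(a)** The upper bound is Lemma 1(i) with $a=0$. By the remarks after (5), with probability at least $\frac12\cdot\frac12$ we have $X_1\ge0$ and $X_2\ge1/\sqrt2$. Then $1/\sqrt2\le M_2\le2<K$, and neither $\tau$ nor $T_K$ has occurred by time 2. The martingale stopped at $T_K\wedge\tau$ is bounded, so $E[M_{T_K\wedge\tau}|\mathcal F_2]=M_2\ge1/\sqrt2$, while $M_{T_K\wedge\tau}\le K+1$ on $\{T_K<\tau\}$ and $<0$ otherwise. So the conditional probability of $T_K<\tau$ is at least $1/(\sqrt2(K+1))$, which gives the bound on $P_y(T_K<\tau)$. For $q_l$, take $K=3\sqrt{l+1}$. By Kolmogorov's inequality, given $\mathcal F_{T_K}$, $M$ drops by less than $K$ during the $l$ steps after $T_K$ with probability at least $1-l/K^2\ge\frac89$. On $\{T_K<\tau\}$ this gives $M\ge0$ on $[0,l]$.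

**(b)** By (8) and Lemma 1(i) for $N$ with $a=2\pi$ we get the upper bound. The lower bound for large $l$ is Lemma 3 with $\eta=\frac12$.

**(c)** *Upper bound.* Let $l\ge3$, $s=\lfloor l/3\rfloor$. Then $\mathrm{mid}_l\subset\{M_i\ge0,i\le s\}\cap\{M_i\le M_l,\,l-s\le i\le l\}$. Conditioning on $\mathcal F_{l-s}$, $u_l(y)\le q_s(y)\sup_{y'}r_s(y')\le C/l$.

*Lower bound, by gluing.* Let $K=\eta\sqrt l$, $T=T_K$, with $\eta\in(0,1)$ fixed below and $l$ large. By (a), $P_y(T<\tau)\ge\frac1{12\eta\sqrt l}$. By Lemma 1(iii),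
$$P_y(T<\tau,\ T>l/3)\le P_y(M_i\in[0,K),\,i\le l/3)\le Cl^{-1/2}e^{-c/\eta^2}\le\tfrac1{24\eta\sqrt l}$$
for a suitable fixed $\eta$. So $P_y(T<\tau,T\le l/3)\ge\frac1{24\eta\sqrt l}$. Given $\mathcal F_T$, apply Lemma 3 to the chain started from $Y_T$ with $L=l-T\ge\frac23l$: with probability at least $c/\sqrt l$, $0\le Q_k(Y_l)\le Q_L(Y_l)+\eta\sqrt L$ for $k\le L$. Then by (3), for $T\le i\le l$,
$$M_l-M_i=Q_{l-i}(Y_l)\ge0,\qquad M_i=M_T+Q_L(Y_l)-Q_{l-i}(Y_l)\ge K-\eta\sqrt L\ge0,$$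
and for $i<T$, $0\le M_i<K\le M_T\le M_l$. So $\mathrm{mid}_l$ holds, and $u_l(y)\ge c/l$. $\square$

## 9. Proof of Theorem 1

The orders are those of simple random walk, uniformly in $y$, so the argument of Section 1 can be run with the Markov property in place of independence. Let $\Xi=\Xi_n$ be the number of points of increase of $M_0,\dots,M_n$ under $P_U$, $n\ge2$.

**Step 1: the expected number.** By the Markov property and Lemma 4,
$$P_U(m\text{ is a point of increase})=E_U\big[1\{M_i\le M_m,i\le m\}\,q_{n-m}(Y_m)\big]\asymp(m+1)^{-1/2}(n-m+1)^{-1/2},\tag{10}$$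
uniformly in $0\le m\le n$. By (1), $c\le E\,\Xi\le C$.

**Step 2: the lower bound.** If $i\le k$ are both points of increase, then $M_j\le M_i$ for $j\le i$, $M_i\le M_j\le M_k$ for $i\le j\le k$, and $M_j\ge M_k$ for $j\ge k$. Conditioning at times $k$ and $i$, Lemma 4 bounds the probability by $C(i+1)^{-1/2}(k-i+1)^{-1}(n-k+1)^{-1/2}$. With $l=k-i$ and (1),
$$E\,\Xi^2\le C\sum_{l=0}^n\frac1{l+1}\sum_{i=0}^{n-l}(i+1)^{-1/2}(n-l-i+1)^{-1/2}\le C\log n,$$
and $p_n\ge(E\,\Xi)^2/E\,\Xi^2\ge c/\log n$.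

**Step 3: decompose by the first point of increase.** Let $\mathcal E_m$ be the event that the first point of increase is $m$. Let $\mathcal A_m\in\mathcal F_m$ be the event that $M_m=\max_{i\le m}M_i$ and no $i<m$ is a point of increase of $M_0,\dots,M_m$. If $m$ is a point of increase of $M_0,\dots,M_n$, then $M_j\ge M_m\ge M_i$ for $i<m\le j$, so $i<m$ is a point of increase of $M_0,\dots,M_n$ iff it is one of $M_0,\dots,M_m$. Thus $\mathcal E_m=\mathcal A_m\cap\{M_j\ge M_m,\ m\le j\le n\}$ and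
$$P(\mathcal E_m)=E[1_{\mathcal A_m}q_{n-m}(Y_m)].\tag{11}$$
Likewise
$$\mathcal E_m\cap\{m+l\text{ is a point of increase}\}=\mathcal A_m\cap\{M_m\le M_i\le M_{m+l},\,m\le i\le m+l\}\cap\{M_j\ge M_{m+l},\,m+l\le j\le n\}.$$
On $\mathcal E_m$ all points of increase lie in $[m,n]$, so
$$E[\Xi;\mathcal E_m]=E[1_{\mathcal A_m}G_{n-m}(Y_m)],\qquad G_R(y)=\sum_{l=0}^RE_y[q_{R-l}(Y_l);\mathrm{mid}_l].\tag{12}$$

**Step 4: the upper bound.** By Lemma 4, for every $y$,
$$G_R(y)\ge c\sum_{l\le R}\frac1{l+1}(R-l+1)^{-1/2}\ge c(R+1)^{-1/2}\log(R+2)\ge c\log(R+2)\,q_R(y).$$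
By (11) and (12), $\log(n-m+2)P(\mathcal E_m)\le C\,E[\Xi;\mathcal E_m]$ for $0\le m\le n$. For $m\le n-\sqrt n$ the logarithm is at least $\frac12\log n$, and the $\mathcal E_m$ are disjoint, so $\sum_{m\le n-\sqrt n}P(\mathcal E_m)\le C\,E\,\Xi/\log n\le C/\log n$. For $m>n-\sqrt n$ the bound (10) allows the computation (2) again, giving $\sum_{m>n-\sqrt n}P(\mathcal E_m)\le Cn^{-1/4}$. Hence $p_n=\sum_mP(\mathcal E_m)\le C/\log n$. $\blacksquare$

## 10. Toward the constant, and a Brownian computation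

Suppose we could replace the inequality of Step 4 by $G_R(y)\sim\kappa\log R\cdot q_R(y)$ uniformly in $y$, with a constant $\kappa>0$. Since $n-m\ge n^{1-\epsilon}$ for all but a negligible range of $m$, (11) and (12) would give $E\,\Xi\approx\kappa\,p_n\log n$. If moreover $E\,\Xi\to2\kappa$, then $p_n\log n\to2$, and $\kappa$, which we do not compute, cancels. So we need asymptotics for three pieces of path: the start (probability of staying $\ge0$), the end (the backward view stays $\ge0$) and the middle ($\mathrm{mid}_l$). For each piece the discrete dynamics matter only near its ends; at scale $\sqrt l$ it is Brownian, and there we need $F(\delta',\delta)$ for small arguments.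

Put $c_\sigma=\sqrt{2/\pi}/\sigma$.

**Lemma 5.** For $0<\delta<\frac12$ and for $\delta=\infty$ there is $f(\delta)<\infty$ such that $F(\delta'_n,\delta_n)/\delta'_n\to f(\delta)$ whenever $\delta'_n\downarrow0$ and $\delta_n\to\delta$ ($\delta_n=\infty$ if $\delta=\infty$). Moreover $f(\infty)=c_\sigma$, and $f(\delta)/\delta\to1/\sigma^2$ as $\delta\to0$. In particular $f(\delta/(1-\delta))/\delta\to1/\sigma^2$.

*Proof.* $F(\alpha,\infty)=P(|B_1|\le\alpha/\sigma)$ gives the case $\delta=\infty$. By scaling $F(\alpha,\beta)=F_1(\alpha/\sigma,\beta/\sigma)$ with $F_1$ the case $\sigma=1$. Since $\delta/\sigma=\sqrt2\,\delta<1$, it suffices to treat $\sigma=1$ and arguments in $(0,1]$.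

**Step 1: an integral formula.** Let $p_t^{(0,w)}$ be the transition density of Brownian motion killed on leaving $(0,w)$ (zero if an argument lies outside $(0,w)$). Start the path at $\delta'$. If it ends at $z>0$, the constraints say that it stays in $[0,z+\delta]$. The extremes of a Brownian bridge have continuous laws off its endpoints, so we may replace this by the open interval. With $w=z+\delta$,
$$F_1(\delta',\delta)=\int_{\max(\delta,\delta')}^\infty p_1^{(0,w)}(\delta',w-\delta)\,dw,\qquad p_1^{(0,w)}(x,z)=\frac2w\sum_{k\ge1}\sin\frac{k\pi x}w\sin\frac{k\pi z}w\,e^{-k^2\pi^2/2w^2}.$$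

**Step 2: domination.** For $0<x\le1$,
$$p^{(0,w)}_{1/3}(x,a)\le p^{(0,\infty)}_{1/3}(x,a)\le Ce^{-3(a-x)^2/2}(1-e^{-6ax})\le C\,x\,a\,e^{-a^2/2},$$
because $\frac32(a-x)^2-\frac12a^2=(a-\frac32x)^2-\frac34x^2\ge-\frac34x^2$. Symmetrically $p^{(0,w)}_{1/3}(b',w-\delta)\le C\delta(w-b')e^{-(w-b')^2/2}$. By Chapman–Kolmogorov with three steps of length $\frac13$ (put $b=w-b'$), and with $\gamma$ the centered Gaussian density of variance $\frac13$,
$$p_1^{(0,w)}(\delta',w-\delta)\le C\delta\delta'\Delta(w),\quad\Delta(w)=\int_0^\infty\!\!\int_0^\infty ab\,e^{-(a^2+b^2)/2}\gamma(w-a-b)\,da\,db,\quad\int\Delta\le1.$$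

**Step 3: the limit $\delta'\to0$.** Since $\sin(k\pi-\varphi)=(-1)^{k+1}\sin\varphi$, dominated convergence gives $F_1(\delta_n',\delta_n)/\delta_n'\to f_1(\delta)$ with
$$f_1(\delta)=\int_\delta^\infty\frac{2\pi}{w^2}\sum_{k\ge1}(-1)^{k+1}k\sin\frac{k\pi\delta}w\,e^{-k^2\pi^2/2w^2}\,dw,$$
and the integrand divided by $\delta$ is dominated by $C\Delta(w)$.

**Step 4: the limit $\delta\to0$.** By dominated convergence again,
$$\frac{f_1(\delta)}\delta\to\int_0^\infty\frac{2\pi^2}{w^3}\sum_{k\ge1}(-1)^{k+1}k^2e^{-k^2\pi^2/2w^2}\,dw .$$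
The integrand is nonnegative, as a limit of nonnegative functions. With $x=\pi^2/2w^2$, $dx=-\pi^2w^{-3}dw$, the integral over $(0,w_0)$ equals $2\sum_{k\ge1}(-1)^{k+1}e^{-k^2x_0}=1-\sum_{k\in\mathbb Z}(-1)^ke^{-k^2x_0}$, where $x_0=\pi^2/2w_0^2$. By Poisson summation
$$\sum_{k\in\mathbb Z}(-1)^ke^{-k^2x_0}=\sqrt{\pi/x_0}\sum_{k\in\mathbb Z}e^{-\pi^2(k+1/2)^2/x_0}\to0\qquad(x_0\to0).$$
So $f_1(\delta)/\delta\to1$. For general $\sigma$, $f(\delta)=\frac1\sigma f_1(\delta/\sigma)$, hence $f(\delta)/\delta\to1/\sigma^2$. $\square$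

## 11. The initial stretch: $\sqrt l\,q_l(y)\to c_\sigma h(y)$

Let $h(y)=E_y[-M_\tau]\in[0,1]$, the mean undershoot at the first visit to the negative half-line. Below,
$$e(\delta)=C\delta^{-1/2}e^{-c/\delta}\to0\qquad(\delta\to0).$$
It arises as follows: with $K=\delta\sqrt l$ and $l$ large, Lemma 1(iii) gives, for all $y$,
$$P_y(M_i\in[0,K),\ i\le\delta l)\le e(\delta)\,l^{-1/2}.\tag{13}$$

**Lemma 6.** (1) $h(y)-2/K\le KP_y(T_K<\tau)\le h(y)$ for all $y$ and $K>0$. (2) $h\ge\frac1{4\sqrt2}$ on $[0,1)$. (3) $h$ is a uniform limit of nonnegative step functions on $[0,1)$ with finitely many jumps. (4) $\sqrt l\,q_l(y)\to c_\sigma h(y)$ uniformly in $y$.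

*Proof.* **(1)** Optional stopping at $T_K\wedge\tau$ gives
$$E_y[M_{T_K};T_K<\tau]=E_y[-M_\tau;\tau<T_K]=h(y)-E_y[-M_\tau;T_K<\tau].$$
Write $P=P_y(T_K<\tau)$. The left side is in $[KP,(K+1)P]$ and the right side is in $[h-P,h]$. So $KP\le h$, whence $P\le1/K$, and $KP\ge h-2P\ge h-2/K$.

**(2)** By Lemma 4(a), $h\ge KP_y(T_K<\tau)\ge\frac K{4\sqrt2(K+1)}$ for $K\ge3$; let $K\to\infty$.

**(3)** By (1) it suffices to approximate $KP_y(T_K<\tau)$ for each fixed $K\ge1$. By Lemma 1(ii), $P_y(t<T_K<\tau)\le P_y(M_i\in[0,K),i\le t)\le Ce^{-ct/K^2}$, so $KP_y(T_K<\tau)$ is the uniform limit, as $t\to\infty$, of $KP_y(T_K<\tau,T_K\le t)$. For integer $t$ the latter is $K2^{-t}$ times a sum over the $2^t$ bit strings of indicators of sets of $y$ defined by finitely many inequalities $M_i\ge K$, $M_i\ge0$ or their negations. For a fixed string each $M_i$ is real-analytic in $y\in\mathbb R$, so these sets are finite unions of intervals and points (points of discontinuity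 count as jumps).

**(4)** Fix small $\delta$, $K=\delta\sqrt l$, $T=T_K$; note $q_l(y)=P_y(\tau>l)$. Inequality (13) bounds both $P_y(\tau>l,\,T>\delta l)$ and $P_y(\delta l<T<\tau)$. On $\{T<\tau,T\le\delta l\}$ we have $K\le M_T\le K+1$ and $(1-\delta)l\le l-T\le l$. By coupling with a uniform starting point, the conditional probability given $\mathcal F_T$ that $M\ge0$ on $[T,l]$ is between
$$P_U(\min_{j\le l}M_j\ge-K+2\pi)\quad\text{and}\quad P_U(\min_{j\le(1-\delta)l}M_j\ge-K-1-2\pi).$$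
By Lemma 2 these tend to $P(|B_1|\le\frac\delta\sigma)$ and $P(|B_1|\le\frac\delta{\sigma\sqrt{1-\delta}})$. By (1), $\sqrt lP_y(T<\tau)=\frac1\delta KP_y(T<\tau)=\frac{h(y)}\delta+o(1)$. So, uniformly in $y$, $\sqrt l\,q_l(y)$ lies, up to $o(1)$, between
$$\frac{h(y)}\delta P\Big(|B_1|\le\frac\delta\sigma\Big)-e(\delta)\quad\text{and}\quad\frac{h(y)}\delta P\Big(|B_1|\le\frac\delta{\sigma\sqrt{1-\delta}}\Big)+e(\delta).$$
Both tend to $c_\sigma h(y)$ uniformly as $\delta\to0$. $\square$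

## 12. The final stretch, seen through the digits

For $K\in(0,\infty]$ and bounded measurable $g\ge0$ put
$$\psi^g_l(y;K)=E_y\big[g(Y_l);\ 0\le Q_k(Y_l)\le Q_l(Y_l)+K\ \ \forall k\le l\big],\qquad\psi_l=\psi_l^h.$$
We first treat the corresponding event for $N$, started at a fixed time $s'$.

**Lemma 7.** Let $\delta\in(0,\frac12)\cup\{\infty\}$ and $K_l/\sqrt l\to\delta$ ($K_l=\infty$ if $\delta=\infty$). Fix $s'$ and $a\in\mathbb R$. Given $\mathcal G_{s'}$ with $N_{s'}=b$, let $\mathcal V_l=\{N_k\ge a,\ N_k\le N_l+K_l,\ s'\le k\le l\}$. Then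
$$(b-a)^+f(\delta)\le\liminf_l\sqrt l\,P(\mathcal V_l|\mathcal G_{s'})\le\limsup_l\sqrt l\,P(\mathcal V_l|\mathcal G_{s'})\le(b-a+14)^+f(\delta).$$

*Proof.* If $b<a$, the probability is $0$. Let $b\ge a$, $\delta'>0$ small, $l$ large, and let $T$ be the first $k\ge s'$ with $N_k\notin[a,a+\delta'\sqrt l)$.

**Step 1: the exit.** Let $P^*=P(N_T\ge a+\delta'\sqrt l\,|\,\mathcal G_{s'})$. We have $a-14\le N_T\le a+\delta'\sqrt l+14$, and optional stopping gives $E[N_T-a|\mathcal G_{s'}]=b-a$. Hence $b-a\le P^*(\delta'\sqrt l+14)$ and $b-a\ge P^*\delta'\sqrt l-14$, i.e.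
$$\frac{b-a}{\delta'\sqrt l+14}\le P^*\le\frac{b-a+14}{\delta'\sqrt l}.$$
By Lemma 1(iii), $P(T>s'+\delta'l\,|\,\mathcal G_{s'})\le C(1+b-a)\,\delta'^{-1/2}e^{-c/\delta'}l^{-1/2}$.

**Step 2: after the exit.** If $T\le l$ and $N_T<a$, then $\mathcal V_l$ fails. If $T\le s'+\delta'l$ and $N_T\ge a+\delta'\sqrt l$, then, since $a\le N_k\le N_T$ for $s'\le k<T$, $\mathcal V_l$ is equivalent to $N_k\ge a$, $N_k\le N_l+K_l$ for $T\le k\le l$. Put $L=l-T$ and $Q_j=Q_j(2^TV)$, where $2^TV$ mod $1$ is uniform and independent of $\mathcal G_T$. By (7) this event is contained in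
$$\{\min_{j\le L}Q_j\ge-\delta'\sqrt l-14-4\pi,\ \max_{j\le L}Q_j-Q_L\le K_l+8\pi\}$$
and contains
$$\{\min_{j\le L}Q_j\ge-\delta'\sqrt l+4\pi,\ \max_{j\le L}Q_j-Q_L\le K_l-8\pi\}.$$
Since $(1-\delta')l-s'\le L\le l$, we have $1\le\sqrt{l/L}\le\Lambda+o(1)$ with $\Lambda=(1-\delta')^{-1/2}$. By Lemma 2(i) and the monotonicity and continuity of $F$, the conditional probability given $\mathcal G_T$ is at least $F(\delta',\delta)-o(1)$ and at most $F(\Lambda\delta',\Lambda\delta)+o(1)$, with $o(1)$ uniform in $T$.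

**Step 3: combine.** So $\sqrt l\,P(\mathcal V_l|\mathcal G_{s'})$ lies asymptotically between
$$(b-a)\frac{F(\delta',\delta)}{\delta'}-\mathrm{err}\quad\text{and}\quad(b-a+14)\frac{F(\Lambda\delta',\Lambda\delta)}{\delta'}+\mathrm{err},\qquad\mathrm{err}=C(1+b-a)\delta'^{-1/2}e^{-c/\delta'}.$$
Let $\delta'\to0$, so $\Lambda\to1$ and $\mathrm{err}\to0$, and use Lemma 5. $\square$

The additive slack $14$ is harmless if $b$ is typically large. So we cut at a large fixed $s'$: there the height is usually large given survival, and the exact condition $Q_k\ge0$ is kept for $k\le s$.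

**Lemma 8.** There is $\omega\in(0,\infty)$ such that, for $\delta,K_l$ as in Lemma 7, $\sqrt l\,\psi_l(y;K_l)\to\omega f(\delta)$ uniformly in $y\in[0,1)$.

*Proof.* First let $0\le g\le2$ be a step function on $[0,1)$ with finitely many jumps.

**Step 1: partition by the first $s'$ digits.** Let $s$ be large, $\nu=\lceil2\log_2s\rceil$, $s'=s+\nu$, and
$$\Pi_s=\{z\in[0,1):Q_k(z)\ge0,\ k\le s\},\qquad|\Pi_s|=P_U(M_i\le M_s,\,i\le s)\le Cs^{-1/2}.$$
Call a dyadic interval $I\subset[0,1)$ of length $2^{-s'}$ *bad* if its closure contains a zero of some $Q_k$, $1\le k\le s$, or a jump of $g$; otherwise *good*. $Q_k$ is a nonzero trigonometric polynomial of degree $2^{k-1}$, so it has at most $2^k$ zeros per period. Each point lies in at most two closures, so there are at most $2^{s+3}$ bad $I$ for $s$ large; their total measure is at most $2^{3-\nu}\le8s^{-2}$. On a good $I$, $g$ and $1_{\Pi_s}$ are constant. For $l\ge s'$, $P_y(Y_l\in I)=2^{-s'}$, and on $\{Y_l\in I\}$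 the value $N_{s'}=N_{s'}(I)$ is determined. For $z\in I$, by (6) and $|Q_{s'}-Q_s|\le\nu$,
$$|N_{s'}(I)-Q_s(z)|\le\nu+2\pi.$$
Put $a_s(g)=\int_{\Pi_s}gQ_s$.

**Step 2: upper bound.** On $\{Y_l\in I\}$ the event in $\psi^g_l$ requires $I\cap\Pi_s\ne\emptyset$ and, by (6), $N_k\ge-2\pi$ and $N_k\le N_l+K_l+4\pi$ for $s'\le k\le l$. By Lemma 7 with $a=-2\pi$, a good $I\subset\Pi_s$ contributes to $\limsup\sqrt l\,\psi^g_l$ at most $f(\delta)g(I)2^{-s'}(N_{s'}(I)+2\pi+14)^+\le f(\delta)\int_Ig\,(Q_s+\nu+30)$. Good $I\not\subset\Pi_s$ are disjoint from $\Pi_s$ and contribute $0$. Since $N_{s'}\le s'$, bad $I$ contribute in total at most $2\cdot2^{s+3}2^{-s'}(s'+50)f(\delta)\le\frac Csf(\delta)$. As $(\nu+30)|\Pi_s|\le Cs^{-1/2}\log s$, the total is at most $f(\delta)\big(a_s(g)+Cs^{-1/2}\log s\big)$.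

**Step 3: lower bound.** Let $I\subset\Pi_s$ be good with $\inf_IQ_s\ge\nu$. On $\{Y_l\in I\}$, $Q_k(Y_l)\ge0$ for $k\le s$, and also for $s<k\le s'$ because $Q_k\ge Q_s-\nu$. If $N_k\ge2\pi$ and $N_k\le N_l+K_l-4\pi$ for $s'\le k\le l$, then by (6) $0\le Q_k(Y_l)\le Q_l(Y_l)+K_l$ for $s'\le k\le l$. For $k<s'$, $Q_k(Y_l)\le s'\le K_l\le Q_l(Y_l)+K_l$ for $l$ large. So Lemma 7 with $a=2\pi$ gives a contribution to the $\liminf$ of at least
$$f(\delta)g(I)2^{-s'}(N_{s'}(I)-2\pi)^+\ge f(\delta)\int_Ig\,(Q_s-\nu-30)^+.$$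
If $\inf_IQ_s<\nu$, then $Q_s\le\nu+2\pi$ on $I$ (as $|Q_s'|\le2\pi2^s$), and this last integral vanishes anyway. The bad $I$ have measure at most $8s^{-2}$ and $|Q_s|\le s$ there. So the $\liminf$ is at least $f(\delta)\big(a_s(g)-2(\nu+30)|\Pi_s|-16/s\big)$.

**Step 4: conclude for step functions.** Altogether
$$f(\delta)\Big(a_s(g)-\tfrac{C\log s}{\sqrt s}\Big)\le\liminf_l\inf_y\sqrt l\,\psi_l^g(y;K_l)\le\limsup_l\sup_y\sqrt l\,\psi_l^g(y;K_l)\le f(\delta)\Big(a_s(g)+\tfrac{C\log s}{\sqrt s}\Big).$$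
Uniformity in $y$ holds because the bounding events involve only the digits, whose law does not depend on $y$, and there are finitely many $I$. The middle terms do not depend on $s$. Taking $\delta=\infty$, where $f=c_\sigma>0$, we see that $(a_s(g))_s$ is Cauchy; let $\omega(g)$ be its limit. Letting $s\to\infty$, $\sqrt l\,\psi^g_l\to\omega(g)f(\delta)$ uniformly in $y$, for each $\delta$.

**Step 5: from step functions to $h$.** If $g$ is such a step function with $\|h-g\|_\infty\le\epsilon\le1$ (so $g\le2$), then $\sqrt l\,|\psi_l-\psi^g_l|\le\epsilon\sqrt l\,r_l(y)\le C\epsilon$ and $|a_s(h)-a_s(g)|\le\epsilon\,a_s(1)\le C\epsilon$, since $a_s(1)$ converges. By Lemma 6(3) such $g$ exist for every $\epsilon$; so $\omega:=\lim_sa_s(h)$ exists and the claim holds for $h$.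

**Step 6: $\omega>0$.** By Lemma 6(2) and Lemma 4(b), $\sqrt l\,\psi_l(y;\infty)\ge\frac{1}{4\sqrt2}\sqrt l\,r_l(y)\ge c$ for $l\ge1$, so $\omega c_\sigma\ge c>0$. $\square$

## 13. The middle stretch and the logarithm

**Lemma 9.** Let $\kappa=\omega/\sigma^2$. Then $l\,E_y[h(Y_l);\mathrm{mid}_l]\to\kappa h(y)$ uniformly in $y$.

*Proof.* Fix small $\delta<\frac13$, $K=\delta\sqrt l$, $T=T_K$.

**Step 1: discard slow climbs.** By (13) and Lemma 4(b), conditioning at time $l-\lfloor l/2\rfloor\ge\delta l$,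
$$P_y(\mathrm{mid}_l,T>\delta l)\le P_y(M_i\in[0,K),\,i\le\delta l)\,\sup_{y'}r_{\lfloor l/2\rfloor}(y')\le e(\delta)/l$$
with a larger $C$ in $e(\delta)$.

**Step 2: glue exactly.** On $\mathrm{mid}_l\cap\{T\le\delta l\}$ we have $T<\tau$. On $\{T<\tau,T\le\delta l\}$ put $L=l-T$. By (3), $M_{l-k}=M_T+Q_L(Y_l)-Q_k(Y_l)$ for $k\le L$, and $0\le M_i<K\le M_T$ for $i<T$. So $\mathrm{mid}_l$ holds iff $Q_k(Y_l)\ge0$ and $M_T+Q_L(Y_l)-Q_k(Y_l)\ge0$ for all $k\le L$ (the case $k=L$ gives $M_T\le M_l$). By the strong Markov property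
$$E_y[h(Y_l);\mathrm{mid}_l,T\le\delta l]=E_y[\psi_L(Y_T;M_T);\ T<\tau,T\le\delta l].$$

**Step 3: insert the asymptotics.** Here $(1-\delta)l\le L\le l$ and, for $l$ large, $\delta\sqrt L\le M_T\le\delta\sqrt l+1\le\frac\delta{1-\delta}\sqrt L$, where $\frac\delta{1-\delta}<\frac12$. Since $\psi_L$ is nondecreasing in $K$, Lemma 8 gives, uniformly,
$$\omega f(\delta)-o(1)\le\sqrt l\,\psi_L(Y_T;M_T)\le(1-\delta)^{-1/2}\omega f\big(\tfrac\delta{1-\delta}\big)+o(1).$$
By Lemma 6(1) and (13), $\frac{h(y)}\delta-\frac2{\delta^2\sqrt l}-e(\delta)\le\sqrt l\,P_y(T<\tau,T\le\delta l)\le\frac{h(y)}\delta$. Multiply, add the error $e(\delta)$ of Step 1 to the upper bound, let $l\to\infty$, then $\delta\to0$. By Lemma 5 both bounds tend to $\omega h(y)/\sigma^2$, uniformly in $y$. $\square$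

**Lemma 10.** $\dfrac{G_R(y)}{q_R(y)\log R}\to\kappa$ as $R\to\infty$, uniformly in $y\in[0,1)$.

*Proof.* Fix $\epsilon\in(0,\frac12)$. By Lemma 4 the terms $l>\epsilon R$ of $G_R$ in (12) total at most $\frac C{\epsilon R}\sum_{l\le R}(R-l+1)^{-1/2}=O_\epsilon(R^{-1/2})$. For $l\le\epsilon R$, Lemma 6(4) gives $q_{R-l}(Y_l)=R^{-1/2}(1+O(\epsilon))(c_\sigma h(Y_l)+o(1))$ uniformly. By Lemma 9, $\sum_{1\le l\le\epsilon R}E_y[h(Y_l);\mathrm{mid}_l]=(\kappa h(y)+o(1))\log R$ uniformly; the term $l=0$ is bounded. By $u_l\le C/(l+1)$ the $o(1)$ in $q_{R-l}$ contributes $o(\log R)\,R^{-1/2}$. So these terms total $R^{-1/2}(1+O(\epsilon))(c_\sigma\kappa h(y)+o(1))\log R$. Divide by $q_R(y)\log R$, where $q_R(y)=R^{-1/2}(c_\sigma h(y)+o(1))$ and $h\ge\frac1{4\sqrt2}$. Let $R\to\infty$, then $\epsilon\to0$. $\square$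

## 14. Proof of Theorem 2

**Step 1: the mean, $E\,\Xi_n\to2\kappa$.** Note that $E_U[h(Y_m);M_i\le M_m,\,i\le m]=E_U[\psi_m(Y_0;\infty)]$. By (10), Lemma 6(4), Lemma 4(b), and Lemma 8 with $K=\infty$ (where $f(\infty)=c_\sigma$), for $m,n-m\to\infty$,
$$P_U(m\text{ is a point of increase})=(n-m)^{-1/2}\big(c_\sigma E_U[\psi_m(Y_0;\infty)]+o(m^{-1/2})\big)=\frac{c_\sigma^2\omega+o(1)}{\sqrt{m(n-m)}} .$$
For each $\epsilon\in(0,\frac12)$, by (10) the ranges $m<\epsilon n$ and $m>(1-\epsilon)n$ contribute at most $C\sqrt\epsilon+o(1)$ to $E\,\Xi_n$. The remaining sum is asymptotically a Riemann sum. Letting $n\to\infty$, then $\epsilon\to0$,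
$$E\,\Xi_n\to c_\sigma^2\,\omega\int_0^1\frac{dx}{\sqrt{x(1-x)}}=\frac2{\pi\sigma^2}\,\omega\,\pi=2\kappa .$$

**Step 2: decompose by the first point of increase.** $E\,\Xi_n=\sum_{m=0}^nE[\Xi_n;\mathcal E_m]$ and $p_n=\sum_{m=0}^nP(\mathcal E_m)$. Fix $\epsilon\in(0,1)$.

For $m>n-n^{1-\epsilon}$, both $\sum E[\Xi_n;\mathcal E_m]$ and $\sum P(\mathcal E_m)$ are at most the expected number of points of increase in $(n-n^{1-\epsilon},n]$, since on $\mathcal E_m$ all points of increase are $\ge m$. By (10) this is at most $Cn^{-1/2}\cdot n^{(1-\epsilon)/2}=Cn^{-\epsilon/2}$.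

For $0\le m\le n-n^{1-\epsilon}$, (11), (12) and Lemma 10 give
$$E[\Xi_n;\mathcal E_m]=(\kappa+o(1))\log(n-m)\,P(\mathcal E_m)$$
uniformly in $m$, because $n-m\ge n^{1-\epsilon}\to\infty$; and $(1-\epsilon)\log n\le\log(n-m)\le\log n$.

**Step 3: sum.** Since $n^{-\epsilon/2}\log n\to0$, summation gives
$$2\kappa+o(1)=(\kappa+o(1))\,\vartheta_n\,(p_n\log n+o(1))+o(1),\qquad\vartheta_n\in[1-\epsilon,1].$$
As $\kappa=\omega/\sigma^2>0$,
$$2\le\liminf_np_n\log n\le\limsup_np_n\log n\le\frac2{1-\epsilon}.$$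
Let $\epsilon\to0$: $p_n\log n\to2$, i.e. $\lambda\{\cdots\}=2\pi p_n\sim4\pi/\log n$. $\blacksquare$
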